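
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{A strictly convex monohedral polyhedron\\ whose face is the face of no isohedral polyhedron}


\begin{abstract}
We construct a strictly convex polyhedron with 48 congruent pentagonal faces and prove that its face is not the face of any isohedral polyhedron. This refutes the conjecture that every protoface of a strictly convex monohedral polyhedron is also the protoface of an isohedral one. The polyhedron is circumscribed about a sphere. Its face planes come from two orbits of the rotation group of the cube, which look alike locally although they are inequivalent globally. The impossibility part first shows that an isohedral polyhedron is a topological sphere; the rest is a counting argument that uses nothing about the pentagon but its side lengths.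
\end{abstract}

\section{The question and the answer}

If all faces of a polyhedron have the same shape, can that shape also be arranged so that all faces play the same role? To make this precise we fix some terms.

A \emph{polyhedron} in this paper is an acoptic polyhedron: a finite, connected collection of planar simple polygons (its \emph{faces}) in Euclidean 3-space that form a closed 2-manifold, subject to three conditions. Faces meet edge-to-edge, and each edge of a face is an edge of exactly one other face. The faces around each vertex form a single cycle, so that the vertex has a disk neighborhood. Two distinct faces meet only in a common edge, in a common vertex, or not at all. ``Edge-to-edge'' refers to the vertices and edges that the faces carry. A face may carry a \emph{flat} vertex, at which its angle is $\pi$. Convexity is not assumed, and neither is genus zero.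

A polyhedron is \emph{monohedral} if all its faces are congruent; congruences may reverse orientation. The common shape is its \emph{protoface}. A \emph{symmetry} of a polyhedron is an isometry of space that maps its faces, edges and vertices to its faces, edges and vertices. A polyhedron is \emph{isohedral} if its symmetry group acts transitively on its faces. Monohedrality compares the faces as pieces of cardboard, and isohedrality compares them together with their positions. A polyhedron is \emph{strictly convex} if it is the boundary of a convex body, and
\begin{itemize}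
\item[(a)] no two adjacent faces lie in a common plane;
\item[(b)] every vertex of the polyhedron is an extreme point of the body.
\end{itemize}

Every isohedral polyhedron is monohedral. The following converse at the level of shapes is posed in \cite{acoptic}.

\begin{conjecture}
If the simple polygon $F$ is the protoface of a strictly convex monohedral polyhedron, then $F$ is also the protoface of an isohedral polyhedron.
\end{conjecture}

It is known that strict convexity cannot simply be dropped: there is a monohedral polyhedron whose protoface is a $3$ by $1$ rectangle, and this rectangle is not the protoface of any isohedral polyhedron. In the strictly convex case one might guess that the answer is yes. Strictly convex monohedral polyhedra that are not isohedral do exist, but a natural way to find one is to rearrange the faces of an isohedral one, as in Section~\ref{sec:kites}, and such an example cannot refute the conjecture. We show that the guess is nevertheless wrong.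

Let $w$ be the positive root of
\begin{equation}\label{eq:w}
2w(1+w)^2=1 .
\end{equation}
The left side increases for $w>0$; it is less than $0.966$ at $w=0.29$ and greater than $1.01$ at $w=0.30$. So $w$ is unique and $0.29<w<0.30$ ($w\approx 0.29716$).

\begin{theorem}\label{thm:exists}
There is a strictly convex polyhedron with $48$ mutually congruent faces. Its face $F$ is a convex pentagon, with all angles less than $\pi$ and with cyclic side lengths $a,a,a,b,c$, where $c<a<b$ and
\[
a^2=\tfrac{1-2w^2}{(1+w)^2(2+w)^2},\qquad
b^2=\tfrac{3-2w+2w^2}{(2+w)^2(1+2w+2w^2)^2},\qquad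
c^2=\tfrac{1-2w-2w^2}{(1+w)^2(1+2w+2w^2)^2}.
\]
\end{theorem}

\begin{theorem}\label{thm:none}
Let $F$ be a simple pentagon with cyclic side lengths $a,a,a,b,c$, where $a,b,c$ are pairwise distinct. There is no isohedral polyhedron all of whose faces are congruent to $F$, even if the faces are allowed to carry additional flat vertices on the sides of $F$.
\end{theorem}

Together these theorems show that the conjecture is false. In Theorem~\ref{thm:none} some hypothesis on the side lengths is needed: with $a=b=c$ the regular pentagon is the face of the regular dodecahedron.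

\begin{theorem}\label{thm:complement}
Every triangle is the protoface of an isohedral polyhedron; so the conjecture is true for triangles, even without convexity. The faces of a strictly convex monohedral polyhedron have $3$, $4$ or $5$ sides. The conjecture holds for $3$-gons and fails for $5$-gons. The faces of the polyhedron of Theorem~\ref{thm:exists} form exactly two orbits under its symmetry group, which is the least possible number for a counterexample.
\end{theorem}

We do not settle whether the conjecture holds for quadrilaterals.

Section~\ref{sec:local} explains the construction method and tries it on 24 kites. Section~\ref{sec:pentagons} proves Theorem~\ref{thm:exists}, Section~\ref{sec:none} proves Theorem~\ref{thm:none}, and Section~\ref{sec:complement} proves Theorem~\ref{thm:complement}.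

\section{From local stars to a polyhedron}\label{sec:local}

\subsection{The method}

Let $\mathcal N\subset\mathbb R^3$ be a finite set of nonzero vectors and let
\[
K=\{x: n\cdot x\le 1\text{ for all }n\in\mathcal N\}.
\]
When all $n\in\mathcal N$ have the same length, the planes $n\cdot x=1$ are tangent to one sphere. Which polygon of the plane $n\cdot x=1$ belongs to $K$ depends a priori on all of $\mathcal N$. Suppose that we single out a few vectors $e_1,\dots,e_k\in\mathcal N$, the \emph{star} of $n$, that we expect to bound this polygon, and put
\[
R_n=\{x: n\cdot x=1,\ e_j\cdot x\le 1\ (j=1,\dots,k)\}.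
\]
Then $R_n$ depends only on $n$ and its star, and if a linear isometry carries one vector and its star to another vector and its star, the two polygons are congruent. There are two things to do: to recognize $R_n$, and to show that no other vector of $\mathcal N$ cuts anything off it. The second task is global, but it can be done by adding up areas on the sphere.

Write $p(x)=x/|x|$ for $x\ne0$, and for a subset $X$ of a plane not through the origin let $\Omega(X)$ be the area of $p(X)\subset S^2$. Indices of star vectors and of the points $X_j$ below are taken modulo $k$.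

\begin{lemma}\label{lem:recognize}
Let $k\ge3$, and let $X_1,\dots,X_k$ be points with $n\cdot X_j=1$ such that $e_j\cdot X_j=e_{j+1}\cdot X_j=1$ for all $j$, while $e_i\cdot X_j<1$ for $i\ne j,j+1$. Then $R_n$ is a convex $k$-gon with consecutive vertices $X_1,\dots,X_k$ and all angles less than $\pi$. Its side $X_{j-1}X_j$ lies on the line $e_j\cdot x=1$ of the plane $n\cdot x=1$.
\end{lemma}

\begin{proof}
Different $X_j$ have different sets of indices $i$ with $e_i\cdot X_j=1$, so the points are distinct. Let $P$ be their convex hull. In the plane $n\cdot x=1$, the equation $e_j\cdot x=1$ defines a line, since $e_j\cdot x$ takes the value $1$ and also values less than $1$ there. This line contains $X_{j-1}$ and $X_j$, and all other $X_i$ lie strictly on one side of it. So $P$ is not contained in a line, and the segment $X_{j-1}X_j$ is a side of $P$. Thus $P$ has these $k$ distinct sides. It has at most $k$ vertices and as many sides as vertices, so these are all its sides. A convex polygon is the intersection of the half-planes of its sides, hence $R_n=P$. Consecutive sides lie on different lines, since $e_j\cdot X_{j+1}<1$; so the angles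 are less than $\pi$.
\end{proof}

\begin{lemma}\label{lem:defect}
In the situation of Lemma~\ref{lem:recognize}, the triangle $n\,e_j\,e_{j+1}$ is nondegenerate; let $\theta_j\in(0,\pi)$ be its angle at $n$. Then $p(R_n)$ is a convex spherical polygon with interior angle $\pi-\theta_j$ at $p(X_j)$, and
\[
\Omega(R_n)=2\pi-\sum_{j=1}^k\theta_j .
\]
\end{lemma}

\begin{proof}
In the plane $n\cdot x=1$, the line $e_j\cdot x=1$ is given by $(n-e_j)\cdot x=0$, and on $R_n$ we have $(n-e_j)\cdot x\ge0$. Consecutive sides of $R_n$ lie on different lines, so $n-e_j$ and $n-e_{j+1}$ are linearly independent, and the triangle $n\,e_j\,e_{j+1}$ is nondegenerate. The side of $R_n$ on $e_j\cdot x=1$ projects into the great circle orthogonal to $n-e_j$, and $p(R_n)$ lies in the hemisphere with inner normal $n-e_j$. Near $p(X_j)$, the set $p(R_n)$ coincides with the intersection of the hemispheres with inner normals $n-e_j$ and $n-e_{j+1}$. The angle between these normals is $\theta_j$, so the two hemispheres meet in a lune of angle $\pi-\theta_j$. By Girard's formula, the area is $\sum_j(\pi-\theta_j)-(k-2)\pi$.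
\end{proof}

\begin{lemma}\label{lem:closing}
Let $\mathcal N$ span $\mathbb R^3$ and let the sum of its elements be $0$. Let each $n\in\mathcal N$ have a star in $\mathcal N$ for which there are points as in Lemma~\ref{lem:recognize}. If $\sum_{n\in\mathcal N}\Omega(R_n)=4\pi$, then $K$ is a convex polytope whose facets are exactly the polygons $R_n$ $(n\in\mathcal N)$, and $\partial K$ with these faces is a strictly convex polyhedron.
\end{lemma}

\begin{proof}
Clearly $0\in\operatorname{int}K$. If the closed convex set $K$ were unbounded, it would contain a ray from $0$, say in direction $d\neq 0$, and then $n\cdot d\le0$ for all $n\in\mathcal N$. As $\sum_n n\cdot d=0$, all $n\cdot d$ would vanish, which is impossible because $\mathcal N$ spans. So $K$ is bounded, and $p$ maps $\partial K$ onto $S^2$. Put $F_n=K\cap\{n\cdot x=1\}$. Then $\partial K=\bigcup_nF_n$, and $F_n\subseteq R_n$ because the star of $n$ lies in $\mathcal N$. Hence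
\[
4\pi\le\sum_n\Omega(F_n)\le\sum_n\Omega(R_n)=4\pi ,
\]
so $\Omega(F_n)=\Omega(R_n)$ for every $n$. If $R_n\setminus F_n$ were nonempty, it would be a nonempty relatively open subset of the convex polygon $R_n$, hence would have positive area, and so would its projection. Therefore $F_n=R_n$ for all $n$.

Thus $K$ is a convex polytope with facets $R_n$, lying in distinct planes because distinct vectors $n$ give distinct planes. In the boundary of a convex polytope, two facets meet in a common edge, a common vertex, or not at all; each edge is in exactly two facets; and the facets at a vertex form one cycle. Adjacent facets are not coplanar. The vertices of the $R_n$ are extreme points of facets, hence of $K$.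
\end{proof}

The area condition of Lemma~\ref{lem:closing} is a statement about planar angles: by Lemma~\ref{lem:defect}, the \emph{defects} $2\pi-\sum_j\theta_j$ of the stars must add up to $4\pi$.

\subsection{A first example: two arrangements of 24 kites}\label{sec:kites}

This example is not used in the proofs. It shows the method at work, and it shows what a counterexample has to avoid.

Let $s=1+\sqrt2$, so $s^2=2s+1$, and let $\mathcal N_0$ consist of the 24 vectors obtained from $(\pm1,\pm1,\pm s)$ by permuting coordinates. The symmetries of the cube act transitively on $\mathcal N_0$. To $n=(1,1,s)$ assign the star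
\[
e_1=(1,-1,s),\quad e_2=(s,1,1),\quad e_3=(1,s,1),\quad e_4=(-1,1,s),
\]
and carry it to the other elements by symmetries. The choice of symmetry does not matter: the only nontrivial symmetry of the cube that fixes $n$ is the reflection exchanging the first two coordinates, and it exchanges $e_1$ with $e_4$ and $e_2$ with $e_3$. With $m=|n|^2=2+s^2$ and $t=s^2=m-2$ we have
\[
n\cdot e_j=e_2\cdot e_3=t,\qquad e_1\cdot e_2=e_3\cdot e_4=e_4\cdot e_1=t-2,\qquad e_1\cdot e_3=e_2\cdot e_4=1 .
\]
Since $m+(t-2)=2t$, the points
\[
X_1=\frac{e_1+e_2}{2t},\quad X_2=\frac{n+e_2+e_3}{m+2t},\quad X_3=\frac{e_3+e_4}{2t},\quad X_4=\frac{e_4+e_1}{2t}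
\]
satisfy the equations required in Lemma~\ref{lem:recognize}. The remaining products are $(t+1)/2t$ or $(t-1)/2t$ at $X_1,X_3,X_4$, and $(2t-1)/(m+2t)$ at $X_2$; all are less than $1$. So $R_n$ is a quadrilateral. It is symmetric about the mirror plane just mentioned, which contains $X_2$ and $X_4$, so it is a kite. The distances are
\[
|n-e_j|=|e_2-e_3|=2,\qquad |e_1-e_2|=|e_3-e_4|=|e_4-e_1|=2\sqrt2 ,
\]
so the four triangles at $n$ have angles $90^\circ,60^\circ,90^\circ,90^\circ$. The defect is $30^\circ$, and $24\cdot30^\circ=720^\circ=4\pi$. Also $\mathcal N_0=-\mathcal N_0$ has sum $0$, and it spans $\mathbb R^3$. By Lemma~\ref{lem:closing} we get a strictly convex polyhedron $K_0$ with 24 congruent kites. It is isohedral.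

\emph{Twisting.} Let $\mathcal N_0^{+}$ and $\mathcal N_0^-$ be the parts of $\mathcal N_0$ with positive and negative third coordinate, let $r$ be the rotation by $\pi/4$ about the third axis, and let $\mathcal N_1=r(\mathcal N_0^+)\cup\mathcal N_0^-$. The eight vectors of $\mathcal N_0$ at height $1$ form a regular octagon, which $r$ maps to itself; the same holds at height $-1$. In $\mathcal N_0$, the star of $(1,1,s)$ lies in $\mathcal N_0^+$, and the star of $(s,1,1)$ consists of $(s,-1,1)$, $(1,1,s)$, $(1,s,1)$ and $(s,1,-1)$. So, by symmetry, the star of a vector in one half contains vectors of the other half only at height $\pm1$. Hence for $n\in r(\mathcal N_0^+)$ the $r$-image of the old star of $r^{-1}n$ is contained in $\mathcal N_1$, and for $n\in\mathcal N_0^-$ so is the old star of $n$. \emph{All stars are congruent to the old ones.} Each half of $\mathcal N_1$ has its sum on the third axis, and the two sums cancel; clearly $\mathcal N_1$ spans. Lemma~\ref{lem:closing} gives a second strictly convex polyhedron $K_1$ with the same 24 kites.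

This $K_1$ is not isohedral. It is preserved by $r$ followed by the reflection in the horizontal plane, whose only fixed point is the origin. So the centroid of the vertices of $K_1$ is the origin, every symmetry of $K_1$ fixes it and is therefore linear, and hence every symmetry permutes $\mathcal N_1$. The negative of a vector of $\mathcal N_1$ at height $\pm1$ is again in $\mathcal N_1$, while $-(\sqrt2,0,s)$, the negative of $r(1,-1,s)\in\mathcal N_1$, is not. So no face whose normal has height $\pm1$ is equivalent to the face with normal $(\sqrt2,0,s)$.

Thus one star can close up in several ways, and some of them are not transitive. The kite is no counterexample because the same star also closes up transitively. For a counterexample we need a star that closes up, but for which transitivity is obstructed.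

\section{Forty-eight pentagons}\label{sec:pentagons}

\subsection{The star}\label{sec:star}

We look for a finite set $\mathcal N$ on a sphere in which every $n$ has a star $e_1,\dots,e_5$ whose distances, in a suitable unit, are
\begin{equation}\label{eq:dist}
\begin{gathered}
|n-e_1|=|n-e_2|=|n-e_3|=|n-e_4|=1,\qquad |n-e_5|=\sqrt2,\\
|e_1-e_2|=|e_3-e_4|=|e_5-e_1|=1,\qquad |e_2-e_3|=\sqrt2,\qquad |e_4-e_5|=\sqrt3 .
\end{gathered}
\end{equation}
The triangles at $n$ are equilateral, right isosceles, equilateral, right with legs $1,\sqrt2$, and again right isosceles, but now with an acute angle at $n$ (Figure~\ref{fig:star}). The angles at $n$ are $60^\circ,90^\circ,60^\circ,90^\circ,45^\circ$. Their sum is $345^\circ$, the defect is $15^\circ=\pi/12$, and exactly 48 such stars are needed in Lemma~\ref{lem:closing}.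

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\coordinate (A) at (31.05:1.70);
\coordinate (B) at (108.92:2.13);
\coordinate (C) at (186.79:1.70);
\coordinate (D) at (275.20:2.71);
\coordinate (E) at (313.18:2.13);
\draw[thick] (A) -- node[above right] {$a$} (B) -- node[above left] {$a$} (C)
 -- node[below left] {$b$} (D) -- node[below right] {$c$} (E) -- node[right] {$a$} cycle;
\node[right] at (A) {$A$};
\node[above] at (B) {$B$};
\node[left] at (C) {$C$};
\node[below] at (D) {$D$};
\node[right] at (E) {$E$};
\begin{scope}[shift={(6.5,0)}]
\coordinate (n) at (0,0);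
\coordinate (p5) at (0:2.40);
\coordinate (p1) at (45:1.70);
\coordinate (p2) at (105:1.70);
\coordinate (p3) at (195:1.70);
\coordinate (p4) at (255:1.70);
\coordinate (q5) at (345:2.40);
\draw[thick] (n)--(p5) (n)--(p1) (n)--(p2) (n)--(p3) (n)--(p4) (n)--(q5);
\draw (p5)--(p1)--(p2) (p3)--(p4);
\draw[dashed] (p2)--(p3) (p4)--(q5);
\node[right] at (p5) {$e_5$};
\node[above right] at (p1) {$e_1$};
\node[above] at (p2) {$e_2$};
\node[left] at (p3) {$e_3$};
\node[below] at (p4) {$e_4$};
\node[right] at (q5) {$e_5$};
\node at (22:1.05) {\small $45^\circ$};
\node at (75:0.90) {\small $60^\circ$};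
\node at (150:0.70) {\small $90^\circ$};
\node at (225:0.90) {\small $60^\circ$};
\node at (300:0.75) {\small $90^\circ$};
\end{scope}
\end{tikzpicture}
\caption{Left: the pentagonal face $F=ABCDE$ with its side lengths. Right: the five triangles formed by a normal vector $n$ and consecutive vectors of its star, unfolded into the plane after a cut along $ne_5$. Segments from $n$ have length $1$, except $|ne_5|=\sqrt2$. Outer solid segments have length $1$; the dashed segments $e_2e_3$ and $e_4e_5$ have lengths $\sqrt2$ and $\sqrt3$. The gap is the defect $15^\circ$. The corners $A,B,C,D,E$ of the face correspond to the triangles with angles $60^\circ,90^\circ,60^\circ,90^\circ,45^\circ$, in this order.}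
\label{fig:star}
\end{figure}

Why this star? Write $A,\dots,E$ for the five corners of a face as in Figure~\ref{fig:star}. The faces with normals $n,e_2,e_3$ meet at the $B$-corner of the face of $n$, and this vertex can be completed in two ways that are the same as seen from $n$. Either the triangle $n\,e_2\,e_3$ is half of a unit square with corner $n$, and four faces meet at the vertex, each with its $B$-corner. Or only these three faces meet there, and then the two acute corners of the right isosceles triangle $n\,e_2\,e_3$ are seen from $e_2$ and $e_3$. The only acute corner of a right triangle that a star as in \eqref{eq:dist} shows at its center is the one with angle $45^\circ$, which belongs to $E$. So a vertex of the second kind has one $B$-corner and two $E$-corners. Each face has one $B$-corner and one $E$-corner, so one expects vertices of the second kind to use up all the $E$-corners but only half of the $B$-corners, and the other half to sit in squares. This is the desired obstruction to transitivity, at least for polyhedra built from this star. Theorem~\ref{thm:none} will show that $F$ has no other way out.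

The radius of the sphere is determined by a condition. On a sphere of given radius, \eqref{eq:dist} determines five spherical triangles at $n$, and their angles at $n$ must add up to $2\pi$. This is one equation for one unknown, and the numbers below solve it. Finally we place $\mathcal N$ symmetrically. Let $G$ be the rotation group of the cube, that is, the group of the 24 signed permutation matrices of determinant $1$. It contains
\[
\rho(x,y,z)=(z,x,y),\qquad \tau(x,y,z)=(-y,x,z),\qquad \eta(x,y,z)=(z,-y,x),
\]
and $\rho^{-1}(x,y,z)=(y,z,x)$, $\tau^{-1}(x,y,z)=(y,-x,z)$, $\eta^{-1}=\eta$. We use two orbits $GU$ and $GV$, with equilateral triangles $U,\rho U,\rho^{-1}U$ around the 3-fold axes, squares $V,\tau V,\tau^2V,\tau^3V$ around the 4-fold axes, and $1\times\sqrt2$ rectangles $U,V,\eta U,\eta V$ around the 2-fold axes. The following vectors do the job. The verification does not depend on the heuristics above.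

\subsection{The vectors and their inner products}

Put
\[
u_1=1-w,\qquad u_2=1-w-2w^2,\qquad u_3=3w+2w^2,\qquad U=(u_1,u_2,u_3),
\]
\[
V=(1,1,2)-\rho^{-1}U=(v_1,-v_2,v_3),\qquad
\begin{aligned}
v_1&=1-u_2=w+2w^2,\\ v_2&=u_3-1=-1+3w+2w^2,\\ v_3&=2-u_1=1+w .
\end{aligned}
\]
The inner products that occur will be
\begin{gather*}
\alpha=(1+w)^2,\qquad q=1-2w-2w^2,\\
M=\alpha+q=2-w^2,\qquad \beta=\alpha-q=4w+3w^2,\qquad \mu=\alpha-2q=-1+6w+5w^2,\\
\nu=1+w^2,\qquad \lambda=2-2w-3w^2,\qquad \xi=1-3w^2 ,
\end{gather*}
where $q$ only serves as an abbreviation. When $|x|^2=|y|^2=M$, the products $x\cdot y=\alpha,\beta,\mu$ mean $|x-y|^2=2q,4q,6q$; so in the unit $\sqrt{2q}$ they mean distances $1,\sqrt2,\sqrt3$. We shall use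
\begin{equation}\label{eq:sums}
M+2\alpha=(2+w)^2,\qquad M+\beta=2\alpha,\qquad M+\mu=\alpha+\beta=1+6w+4w^2 .
\end{equation}

From $0.29<w<0.30$ we get $q>0.22>0$, hence $\mu<\beta<\alpha<M$. Moreover $\beta>1.41$, $\nu<1.1$, $\lambda<1.17$ and $\xi<1$. Thus
\begin{equation}\label{eq:order}
\nu,\lambda,\xi,\mu<\beta<\alpha<M .
\end{equation}

By \eqref{eq:w},
\begin{equation}\label{eq:reduce}
2w^3=1-2w-4w^2,\qquad 2w^4=w-2w^2-4w^3=-2+5w+6w^2,
\end{equation}
so every polynomial in $w$ of degree at most four reduces to degree at most two.

\begin{lemma}\label{lem:products}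
We have $|U|^2=|V|^2=M$ and $u_1+u_3=v_1+v_3$, and
\begin{align*}
\alpha&=U\cdot\rho U=v_3^2=U\cdot V=U\cdot\tau V=\rho U\cdot\eta V,\\
\beta&=U\cdot\eta V=\rho^{-1}U\cdot\tau V,\\
\nu&=\rho U\cdot\tau V=\rho^{-1}U\cdot\eta V=\rho^{-1}U\cdot V=U\cdot\tau^{-1}V=U\cdot\tau^2V,\\
\lambda&=\rho U\cdot V=u_3^2,\qquad \xi=\tau V\cdot\eta V,\qquad \mu=V\cdot\eta V .
\end{align*}
\end{lemma}

\begin{proof}
The definitions give at once the linear relations
\begin{gather*}
u_1+u_2+u_3=2+w,\qquad 2u_1+u_2+u_3=3,\qquad u_1+u_2+2u_3=2+4w+2w^2=2\alpha,\\
u_1+2u_2+u_3=3-2w^2,\qquad u_1+u_3=v_1+v_3=1+2w+2w^2 .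
\end{gather*}
\emph{Products of coordinates.} First, by \eqref{eq:reduce},
\begin{align*}
U\cdot\rho U&=u_1u_2+u_3(u_1+u_2)
=(1-2w-w^2+2w^3)+(6w-2w^2-10w^3-4w^4)\\
&=\alpha+2w(1-2w-4w^2-2w^3)=\alpha .
\end{align*}
Hence $|U|^2=(2+w)^2-2\alpha=M$ and
\[
|V|^2=|\rho^{-1}U|^2-2(2u_1+u_2+u_3)+6=M.
\]
Again by \eqref{eq:reduce},
\begin{align*}
u_1u_2&=1-2w-w^2+2w^3=2-4w-5w^2,\\
u_2^2&=1-2w-3w^2+4w^3+4w^4=-1+4w+w^2,\\
u_3v_3&=3w+5w^2+2w^3=1+w+w^2,
\end{align*}
and $u_3^2=M-u_1^2-u_2^2=2-2w-3w^2=\lambda$.

\emph{Mixed products.} We have
\[
\tau V=(v_2,v_1,v_3)=(u_3-1,\,1-u_2,\,2-u_1),\qquad \eta V=(v_3,v_2,v_1)=(2-u_1,\,u_3-1,\,1-u_2).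
\]
Expanding gives
\begin{align*}
U\cdot V&=(u_1+u_2+2u_3)-U\cdot\rho U=2\alpha-\alpha=\alpha,\\
U\cdot\tau V=\rho U\cdot\eta V&=-u_1+u_2+2u_3-u_2^2=(6w+2w^2)-(-1+4w+w^2)=\alpha,\\
U\cdot\eta V=\rho^{-1}U\cdot\tau V&=2u_1-u_2+u_3-u_1^2=(1+2w+4w^2)-(1-2w+w^2)=\beta,\\
\rho U\cdot\tau V=\rho^{-1}U\cdot\eta V&=u_1+2u_2-u_3+u_3^2-2u_1u_2\\
&=(3-6w-6w^2)+(2-2w-3w^2)-(4-8w-10w^2)=\nu,\\
\rho U\cdot V&=(u_1+2u_2+u_3)-U\cdot\rho U=3-2w^2-\alpha=\lambda,\\
\rho^{-1}U\cdot V&=(2u_1+u_2+u_3)-|U|^2=3-M=\nu .
\end{align*}
Since $V+\tau^2V=\tau V+\tau^{-1}V=(0,0,2v_3)$, both $U\cdot\tau^2V$ and $U\cdot\tau^{-1}V$ equal $2u_3v_3-\alpha=1+w^2=\nu$.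

\emph{Products within the second orbit.} Clearly $v_3^2=\alpha$. Next, $\tau V\cdot\eta V=v_2v_3+v_1v_2+v_1v_3$, and
\[
(v_1+v_2+v_3)^2=(5w+4w^2)^2=25w^2+40w^3+16w^4=4-7w^2=M+2\xi ,
\]
so $\tau V\cdot\eta V=\xi$. Finally $V+\eta V=(v_1+v_3)(1,0,1)$ and
\begin{equation}\label{eq:square}
(v_1+v_3)^2=(1+2w+2w^2)^2=1+4w+8w^2+8w^3+4w^4=1+6w+4w^2=\alpha+\beta .
\end{equation}
So $2M+2\,V\cdot\eta V=|V+\eta V|^2=2(\alpha+\beta)$, and $V\cdot\eta V=\alpha+\beta-M=\mu$.
\end{proof}

Let $\mathcal N=GU\cup GV$. From $0.29<w<0.30$,
\[
u_1\in(0.70,0.71),\quad u_2\in(0.52,0.55),\quad u_3\in(1.03,1.08);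
\]
\[
v_1\in(0.45,0.48),\quad v_2\in(0.03,0.08),\quad v_3\in(1.29,1.30).
\]
So $U$ has nonzero coordinates with distinct absolute values, and so has $V$; a signed permutation matrix fixing $U$ or $V$ is the identity. The largest absolute value of a coordinate is $u_3$ for $U$ and $v_3>u_3$ for $V$, so the orbits are disjoint. Hence $|\mathcal N|=48$, and each element of $\mathcal N$ has exactly one representation as $gU$ or $gV$ with $g\in G$.

\subsection{Two congruent stars}

To $U$ and $V$ assign the following stars in $\mathcal N$.
\[
\begin{array}{c|ccccc}
n&e_1&e_2&e_3&e_4&e_5\\ \hline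
U&\rho U&\rho^{-1}U&\tau V&V&\eta V\\
&(u_3,u_1,u_2)&(u_2,u_3,u_1)&(v_2,v_1,v_3)&(v_1,-v_2,v_3)&(v_3,v_2,v_1)\\ \hline
V&\tau^{-1}U&\tau^{-1}V&\tau V&U&\eta U\\
&(u_2,-u_1,u_3)&(-v_2,-v_1,v_3)&(v_2,v_1,v_3)&(u_1,u_2,u_3)&(u_3,-u_2,u_1)
\end{array}
\]
The star of $gU$ or $gV$ is the $g$-image of the star of $U$ or $V$.

\begin{lemma}\label{lem:stars}
There is a linear isometry $T$ carrying $U$ and its star to $V$ and its star, in the given order. In both cases the inner products are
\[
\begin{array}{c|cccccc}
\cdot&n&e_1&e_2&e_3&e_4&e_5\\ \hline
n&M&\alpha&\alpha&\alpha&\alpha&\beta\\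
e_1&&M&\alpha&\nu&\lambda&\alpha\\
e_2&&&M&\beta&\nu&\nu\\
e_3&&&&M&\alpha&\xi\\
e_4&&&&&M&\mu\\
e_5&&&&&&M
\end{array}
\]
\end{lemma}

\begin{proof}
\emph{The star of $U$.} We have $n\cdot e_1=U\cdot\rho U=\alpha$. As $\rho$ has order three, $n\cdot e_2$ and $e_1\cdot e_2$ have the same value. The products of $e_3,e_4,e_5$ with $n,e_1,e_2$ and with each other appear literally in Lemma~\ref{lem:products}, except $e_3\cdot e_4=\tau V\cdot V=v_3^2=\alpha$.

\emph{The star of $V$.} We compute the products of $n,e_1,e_2$ with each other and with $e_3,e_4,e_5$. Each is reduced to Lemma~\ref{lem:products} by moving elements of $G$ from one factor to the other or by multiplying out: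
\begin{align*}
n\cdot e_1&=\tau V\cdot U=\alpha, & n\cdot e_2&=v_3^2=\alpha, & e_1\cdot e_2&=U\cdot V=\alpha;\\
e_3\cdot n&=v_3^2=\alpha, & e_3\cdot e_1&=\tau^2V\cdot U=\nu, & e_3\cdot e_2&=v_3^2-v_1^2-v_2^2=2\alpha-M=\beta;\\
e_4\cdot n&=U\cdot V=\alpha, & e_4\cdot e_1&=u_3^2=\lambda, & e_4\cdot e_2&=U\cdot\tau^{-1}V=\nu;\\
e_5\cdot n&=U\cdot\eta V=\beta, & e_5\cdot e_1&=u_2u_3+u_1u_2+u_1u_3=\alpha, & e_5\cdot e_2&=\nu .
\end{align*}
In the last row we used $\eta^{-1}=\eta$ and $e_5\cdot e_2=-u_3v_2+u_2v_1+u_1v_3=\rho^{-1}U\cdot V$.

In both cases $n,e_1,e_2$ have Gram determinant $(M-\alpha)^2(M+2\alpha)>0$, so they form a basis, and since the two Gram matrices agree, a linear isometry $T$ carries one basis to the other. A vector is determined by its inner products with a basis, so $T$ carries $e_3,e_4,e_5$ of $U$ to those of $V$. In particular the three remaining products $e_3\cdot e_4$, $e_3\cdot e_5$ and $e_4\cdot e_5$ agree as well.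
\end{proof}

Consequently $R_{gU}=gR_U$ and $R_{gV}=gTR_U$ for $g\in G$: all $48$ sets $R_n$ are congruent. The table also contains the distances \eqref{eq:dist} in the unit $\sqrt{2q}$.

\subsection{The polygon $R_n$ is a pentagon}

Let $n\in\mathcal N$ with star $e_1,\dots,e_5$, and put
\[
A=\frac{n+e_1+e_2}{M+2\alpha},\quad B=\frac{e_2+e_3}{2\alpha},\quad C=\frac{n+e_3+e_4}{M+2\alpha},\quad D=\frac{e_4+e_5}{\alpha+\beta},\quad E=\frac{n+e_5}{2\alpha}.
\]
By Lemma~\ref{lem:stars} and \eqref{eq:sums}, all five points satisfy $n\cdot x=1$, and their products with the star are as follows. The last column is the common denominator of the entries other than $1$.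
\begin{equation}\label{eq:values}
\begin{array}{c|ccccc|c}
&e_1&e_2&e_3&e_4&e_5&\text{over}\\ \hline
A&1&1&\alpha+\beta+\nu&\alpha+\lambda+\nu&\alpha+\beta+\nu&M+2\alpha\\
B&\alpha+\nu&1&1&\alpha+\nu&\nu+\xi&2\alpha\\
C&\alpha+\lambda+\nu&\alpha+\beta+\nu&1&1&\beta+\mu+\xi&M+2\alpha\\
D&\alpha+\lambda&2\nu&\alpha+\xi&1&1&\alpha+\beta\\
E&1&\alpha+\nu&\alpha+\xi&\alpha+\mu&1&2\alpha
\end{array}
\end{equation}
By \eqref{eq:order}, every entry other than $1$, divided by its denominator, is less than $1$. So Lemma~\ref{lem:recognize} applies with $(X_1,\dots,X_5)=(A,B,C,D,E)$: the set $R_n$ is the convex pentagon $ABCDE$, with all angles less than $\pi$.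

\subsection{The pentagons close up}

By Lemma~\ref{lem:stars}, the side lengths of the triangles at $n$, divided by $\sqrt{2q}$, are as in \eqref{eq:dist}. So the angles $\theta_1,\dots,\theta_5$ of Lemma~\ref{lem:defect} are
\[
\frac\pi3\ (1,1,1),\qquad \frac\pi2\ (1,1,\sqrt2),\qquad \frac\pi3\ (1,1,1),\qquad \frac\pi2\ (1,\sqrt2,\sqrt3),\qquad \frac\pi4\ (\sqrt2,1,1),
\]
where the lengths in parentheses are $|n-e_j|,|n-e_{j+1}|,|e_j-e_{j+1}|$ in this unit. Hence $\Omega(R_n)=2\pi-\frac{23}{12}\pi=\frac\pi{12}$, and the sum over all $48$ elements of $\mathcal N$ is $4\pi$.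

The set $\mathcal N$ spans $\mathbb R^3$, since $n,e_1,e_2$ are a basis. Its sum is a vector fixed by $\rho$ and $\tau$, hence a multiple of both $(1,1,1)$ and $(0,0,1)$, hence $0$. By Lemma~\ref{lem:closing}, $K$ is a convex polytope whose facets are exactly the $48$ congruent pentagons $R_n$, and $\partial K$ is a strictly convex monohedral polyhedron.

\subsection{Side lengths}

From Lemma~\ref{lem:stars} and \eqref{eq:sums},
\[
|A|^2=|C|^2=\frac{3M+6\alpha}{(M+2\alpha)^2}=\frac3{M+2\alpha},\qquad
|B|^2=|E|^2=\frac{2M+2\beta}{4\alpha^2}=\frac1\alpha,\qquad
|D|^2=\frac{2M+2\mu}{(\alpha+\beta)^2}=\frac2{\alpha+\beta}.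
\]
Using $n\cdot x=1$ and the rows $B,D,E$ of \eqref{eq:values} we get
\[
A\cdot B=A\cdot E=B\cdot C=\frac{2+\frac{\alpha+\nu}{2\alpha}}{M+2\alpha},\qquad
C\cdot D=\frac{2+\frac{\alpha+\xi}{\alpha+\beta}}{M+2\alpha},\qquad
D\cdot E=\frac{1+1}{2\alpha}=\frac1\alpha .
\]
Hence $|EA|=|AB|=|BC|=a$, $|CD|=b$, $|DE|=c$ with
\begin{align*}
a^2&=\frac{3}{M+2\alpha}+\frac1\alpha-\frac{4+\frac{\alpha+\nu}{\alpha}}{M+2\alpha}=\frac{M-\nu}{\alpha(M+2\alpha)},\\
b^2&=\frac3{M+2\alpha}+\frac2{\alpha+\beta}-\frac{4+\frac{2\alpha+2\xi}{\alpha+\beta}}{M+2\alpha}=\frac{2M+\alpha-\beta-2\xi}{(M+2\alpha)(\alpha+\beta)},\\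
c^2&=\frac2{\alpha+\beta}+\frac1\alpha-\frac2\alpha=\frac{\alpha-\beta}{\alpha(\alpha+\beta)} .
\end{align*}
Here $M-\nu=1-2w^2$, $2M+\alpha-\beta-2\xi=3-2w+2w^2$ and $\alpha-\beta=q=1-2w-2w^2$. With \eqref{eq:sums} and \eqref{eq:square} these are the values in Theorem~\ref{thm:exists}. For $0.29<w<0.30$,
\[
\frac{0.82}{2.99^2}<a^2<\frac{0.832}{2.954^2},\qquad c^2<\frac{0.252}{1.66\cdot3.05}<0.05,\qquad b^2>\frac{2.56}{5.29\cdot3.17}>0.15,
\]
and the bounds for $a^2$ lie between $0.091$ and $0.096$. So $c<a<b$, which completes the proof of Theorem~\ref{thm:exists}. \qed

\subsection{How the faces meet}\label{sec:meet}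

The following list of the vertices of $K$ is not needed for the proofs, but it shows where the two classes of faces differ. Each row describes one $G$-orbit of vertices: it lists the faces at one vertex, by their normals, with the labels of their corners there.
\[
\begin{array}{l|l|c}
\text{faces}&\text{corners}&\text{vertices in the orbit}\\ \hline
U,\ \rho U,\ \rho^{-1}U& A,A,A&8\\
U,\ V,\ \tau V& C,C,A&24\\
U,\ \rho^{-1}U,\ \tau V& B,E,E&24\\
V,\ \tau V,\ \tau^2V,\ \tau^3V& B,B,B,B&6\\
U,\ V,\ \eta U,\ \eta V& D,D,D,D&12
\end{array}
\]
Indeed, write $A_n,\dots,E_n$ for the vertices of $R_n$. The point $A_U$ is fixed by $\rho$. The points $C_U$ and $C_V$ are both $(U+V+\tau V)/(M+2\alpha)$; this is also $A_{\tau V}$, since the star of $\tau V$ begins with $\tau\tau^{-1}U=U$ and $\tau\tau^{-1}V=V$. Next, $B_U=(\rho^{-1}U+\tau V)/2\alpha$. Since $\tau\eta U=\rho^{-1}U$ and $\rho^{-1}\eta V=\tau V$, this point is both $E_{\tau V}$ and $E_{\rho^{-1}U}$. The point $B_V=(\tau^{-1}V+\tau V)/2\alpha=(0,0,1/v_3)$ is fixed by $\tau$. Finally $D_U=(V+\eta V)/(\alpha+\beta)$ and $D_V=(U+\eta U)/(\alpha+\beta)$ coincide, because $v_1+v_3=u_1+u_3$,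 and this point is fixed by $\eta$. By Lemma~\ref{lem:defect} the spherical angles of $p(R_n)$ at $A,B,C,D,E$ are $\frac{2\pi}3,\frac\pi2,\frac{2\pi}3,\frac\pi2,\frac{3\pi}4$. In each row they add up to $2\pi$, so no further face is at the vertex. Every corner of every face occurs in one of these orbits, and counting corners gives the last column. In total there are $74$ vertices and $120$ edges, and $74-120+48=2$.

So the $B$-corners split into halves, as predicted in Section~\ref{sec:star}: those of $GU$ are at vertices of type $BEE$, and those of $GV$ are at vertices of type $BBBB$. The $A$-corners split in the same way. A splitting of this kind is what transitivity will exclude in the next section.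

\section{No isohedral polyhedron has this face}\label{sec:none}

Suppose that $F=ABCDE$ is a simple pentagon with $|EA|=|AB|=|BC|=a$, $|CD|=b$, $|DE|=c$, where $a,b,c$ are distinct, and that $\mathcal P$ is an isohedral polyhedron with $f$ faces, each the image of $F$ under a congruence. Each face carries the images of the five vertices $A,\dots,E$ and possibly further vertices, which are flat. Let $\Gamma$ be the symmetry group of $\mathcal P$. It acts faithfully on the vertex set, which affinely spans $\mathbb R^3$ because a closed surface does not lie in a plane; so $\Gamma$ is finite.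

We shall use Euler's formula to see that almost all corners are at vertices of degree $3$, and then look at how corners fit together at such vertices. Since $\mathcal P$ need not be convex, it could a priori have positive genus, and Euler's formula would then give nothing useful. So we first show that it is a sphere. The point is that all face planes are at the same \emph{signed} distance from the center.

\begin{lemma}\label{lem:sphere}
The surface $S$ of an isohedral polyhedron, with or without flat vertices, is homeomorphic to $S^2$.
\end{lemma}

\begin{proof}
By the Jordan--Brouwer theorem, $S$ is the boundary of a compact region $Q$, the closure of the bounded component of its complement. For a face $g$ let $n_g$ be the unit normal pointing out of $Q$. Place the origin $O$ at the centroid of the vertices; it is fixed by all symmetries. A symmetry $\gamma$ is then linear and preserves $Q$, so $n_{\gamma g}=\gamma n_g$. By transitivity, the number $h=n_g\cdot x$ $(x\in g)$ is the same for all faces $g$. The divergence theorem for the field $x$ gives $3\operatorname{vol}Q=h\cdot\operatorname{area}(S)$, so $h>0$. In particular no face plane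 contains $O$, and $p(x)=x/|x|$ is injective on each face.

\emph{A generic ray meets $S$ at most once.} Call a ray from $O$ generic if it meets no edge. The edges project to finitely many arcs of great circles, so generic directions are open and dense. Where a generic ray with direction $u$ meets $S$, it crosses a face $g$ at a relative interior point $x=\varrho u$, $\varrho>0$, and $n_g\cdot u=h/\varrho>0$; so it passes from the inside to the outside of $Q$. There are finitely many crossings, and two successive ones cannot both be exits. So there is at most one.

Consequently the open sets $p(\operatorname{relint}g)$ are pairwise disjoint: an overlap would be open and would contain a generic direction, whose ray would meet $S$ twice.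

\emph{The map $p\colon S\to S^2$ is a local homeomorphism.} This is clear at a relative interior point of a face. Otherwise let $g_1,\dots,g_d$, $d\ge2$, be the faces at $x$ in cyclic order. For each $i$, the map $p$ takes the part of $g_i$ near $x$ to a sector with apex $p(x)$; it is a half-disk if $x$ is interior to an edge or a flat vertex of $g_i$. Consecutive sectors share a boundary arc and have disjoint interiors, so along that arc they lie on opposite sides of it. Hence the sectors, taken in order, turn around $p(x)$ always in the same sense, and they close up after a positive multiple of $2\pi$. As the interiors of all $d$ sectors are disjoint, the total is exactly $2\pi$. So the sectors fit around $p(x)$ just as the faces fit around $x$, and $p$ maps a neighborhood of $x$ homeomorphically onto a neighborhood of $p(x)$.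

A local homeomorphism from a nonempty compact Hausdorff space to $S^2$ is a covering map onto its image, which is open and closed, hence all of $S^2$. Since $S$ is connected and $S^2$ is simply connected, $p$ is a homeomorphism.
\end{proof}

\begin{lemma}\label{lem:noflat}
Every vertex of $\mathcal P$ has degree at least $3$, and every face carries exactly five vertices, the images of $A,B,C,D,E$.
\end{lemma}

\begin{proof}
Degree $1$ is impossible, since the two faces at an edge are distinct. At a vertex of degree $2$, two faces would share two edges, but two faces meet in at most one edge. By isohedrality all faces carry the same number $m\ge5$ of vertices, flat ones included. So there are $mf/2$ edges and at most $mf/3$ vertices, and Lemma~\ref{lem:sphere} and Euler's formula give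
\[
2\le\frac{mf}3-\frac{mf}2+f=f\Bigl(1-\frac m6\Bigr).
\]
Hence $m=5$.
\end{proof}

So the edges of a face are exactly the five sides of the pentagon. Since $a,b,c$ are distinct, the side lengths determine the labels of the corners of each face: $D$ is between the $b$-side and the $c$-side, $C$ and $E$ are the other ends of these two sides, $B$ is the other neighbor of $C$, and $A$ is the other neighbor of $E$. So $\Gamma$ preserves labels. Being transitive on faces, each of which has one corner of each label, $\Gamma$ is transitive on the corners with a given label $X$. Therefore: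

\begin{quote}
\emph{All vertices that have an $X$-corner form one $\Gamma$-orbit. They have a common degree $d_X\ge3$, and all of them carry the same number of corners of each label.}\hfill$(*)$
\end{quote}

There are $5f/2$ edges and $f\sum_X1/d_X$ vertices. Euler's formula gives
\[
f\Bigl(\sum_X\frac1{d_X}-\frac32\Bigr)=2,\qquad\text{so}\qquad \sum_X\frac1{d_X}>\frac32 .
\]
If two of the five numbers $d_X$ were at least $4$, the sum would be at most $\frac33+\frac24=\frac32$. So \emph{at most one $d_X$ exceeds $3$}.

\begin{proof}[Proof of Theorem~\ref{thm:none}]
The side lengths at the corners are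
\[
A,B:\{a,a\},\qquad C:\{a,b\},\qquad D:\{b,c\},\qquad E:\{c,a\},
\]
and consecutive corners at a vertex share an edge. The two sides at $D$ are the ones whose lengths occur only once on the pentagon, so we distinguish cases according to $d_D$.

\emph{Case 1: $d_D=3$.} At a vertex with a $D$-corner the edges have lengths $b,c,\ell$. The corner between the edges of lengths $b$ and $\ell$ is $C$ or $D$. If it were $D$, then $\ell=c$, and the third corner would have sides $c,c$, which no corner has. So it is $C$, $\ell=a$, and the third corner, with sides $c,a$, is $E$. Hence every vertex with a $D$-corner has exactly the corners $C,D,E$. There are $f$ such vertices, and they use up all $C$-corners and all $E$-corners. So $A$- and $B$-corners occur only at vertices that have no corners other than $A$'s and $B$'s.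

At a vertex $CDE$, let the $C$-corner belong to the face $g$ and the $E$-corner to the face $g'$. The edge between them has length $a$; it is the side $BC$ of $g$ and the side $EA$ of $g'$. At its other end, $g$ has its $B$-corner and $g'$ its $A$-corner. So some vertex $z$ has an $A$-corner and a $B$-corner. Thus $d_A=d_B$, and since at most one $d_X$ exceeds $3$, both are $3$. Let $z$ have $i$ corners $A$ and $j$ corners $B$; then $i+j=3$. By $(*)$, all $A$-corners and all $B$-corners are at the vertices of the orbit $\Gamma z$, each of which has $i$ $A$'s and $j$ $B$'s. Counting, $i\,|\Gamma z|=f=j\,|\Gamma z|$, so $i=j$, contradicting $i+j=3$.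

\emph{Case 2: $d_D\ne3$.} Then all other $d_X$ are $3$, so no other label shares a vertex with $D$. At a vertex with a $C$-corner, the corner across its $b$-edge is $C$ or $D$, hence $C$. So the other two edges have length $a$, and the third corner is $A$ or $B$. Thus each vertex with a $C$-corner has corners $C,C,X$ with $X\in\{A,B\}$. There are $f/2$ such vertices, and by $(*)$ they form one orbit, so $X$ is the same for all of them. Again by $(*)$, all $X$-corners are at the vertices of this orbit, one at each. So there are only $f/2$ corners labeled $X$. But there are $f$, a contradiction.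
\end{proof}

\begin{remark}
In the polyhedron of Section~\ref{sec:pentagons} every $D$-corner is at a vertex of degree $4$, and the $C$-corners do sit at vertices $CCA$, as in Case~2. There are only $24$ of these, and the other $24$ $A$-corners are at vertices $AAA$. Without transitivity this is allowed.
\end{remark}

\section{Triangles, numbers of sides, and orbits}\label{sec:complement}

We prove Theorem~\ref{thm:complement}. In Section~\ref{sec:triangles} the letters $a,b,c$ denote the sides of a triangle.

\subsection{Every triangle is the face of an isohedral polyhedron}\label{sec:triangles}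

For the equilateral triangle take the regular tetrahedron. Otherwise two sides differ, and we may suppose $c>b$. The idea is to look for an octahedron with two apices at heights $\pm h$ on an axis and four vertices that alternate between heights $z$ and $-z$. Let
\[
\varphi(Z)=\frac{a^2}2-Z+\frac{(c^2-b^2)^2}{16Z}\qquad(0<Z\le a^2/4).
\]
Then $\varphi(Z)\to+\infty$ as $Z\to0^+$, while
\[
\varphi\Bigl(\frac{a^2}4\Bigr)=\frac{a^2}4+\frac{(c^2-b^2)^2}{4a^2}<\frac{b^2+c^2}2 .
\]
This last inequality is equivalent to $2a^2b^2+2a^2c^2+2b^2c^2-a^4-b^4-c^4>0$, and by Heron's formula the left side is $16$ times the squared area. So there is $Z\in(0,a^2/4)$ with $\varphi(Z)=\frac{b^2+c^2}2$. Put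
\[
z=\sqrt Z,\qquad r=\sqrt{(a^2-4Z)/2},\qquad h=\frac{c^2-b^2}{4z},
\]
all positive. Then $2r^2+2h^2+2z^2=2\varphi(Z)=b^2+c^2$ and $4hz=c^2-b^2$, so
\begin{equation}\label{eq:octa}
r^2+(h-z)^2=b^2,\qquad r^2+(h+z)^2=c^2,\qquad 2r^2+4z^2=a^2 .
\end{equation}
Let $P^{\pm}=(0,0,\pm h)$, and for $k$ modulo $4$ let $B_k$ be the point at distance $r$ from the third axis with azimuth $k\pi/2$ and height $(-1)^kz$. Consider the eight triangles $T_k^{\pm}=P^{\pm}B_kB_{k+1}$, which are combinatorially the faces of an octahedron. By \eqref{eq:octa}, $|B_kB_{k+1}|=a$; also $|P^+B_k|$ is $b$ for even $k$ and $c$ for odd $k$, and for $P^-$ it is the other way round. So each triangle has sides $a,b,c$.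

\emph{The triangles form a polyhedron.} The triangle $T_k^{\pm}$ lies in the wedge between the azimuths $k\pi/2$ and $(k+1)\pi/2$. It meets the two bounding half-planes exactly in its edges $P^{\pm}B_k$ and $P^{\pm}B_{k+1}$, and the axis only in $P^{\pm}$. In one wedge, $T_k^+$ and $T_k^-$ are two faces of the nondegenerate tetrahedron $P^+P^-B_kB_{k+1}$, so they meet exactly in $B_kB_{k+1}$. Faces in adjacent wedges meet inside the common half-plane; so, for a sign $\varepsilon$, we have $T^{\varepsilon}_{k-1}\cap T^{\varepsilon}_k=P^{\varepsilon}B_k$ and $T^{\varepsilon}_{k-1}\cap T^{-\varepsilon}_k=\{B_k\}$. Faces in opposite wedges meet only on the axis: in $P^{\varepsilon}$ if the signs agree, and not at all otherwise. These are the incidences of an octahedron.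

\emph{It is isohedral.} Let $\sigma$ be the map that increases the azimuth by $\pi/2$ and reverses the height. It maps $B_k$ to $B_{k+1}$ and exchanges $P^+$ and $P^-$. The reflection $y\mapsto-y$ maps $B_k$ to $B_{-k}$ and fixes $P^{\pm}$. So both preserve the figure. Now $\sigma^2T_0^+=T_2^+$; the reflection maps $T_0^+$ to $T_3^+$ and $T_2^+$ to $T_1^+$; and $\sigma$ maps the faces $T^+$ to the faces $T^-$. Hence all eight faces are equivalent.

\subsection{Numbers of sides and orbits}

In a strictly convex polyhedron the faces are, by (a), the facets of the convex body, and by (b) they have no flat vertices. For a convex polyhedron with $v$ vertices, $e$ edges and $f$ faces, $3v\le2e$ and Euler's formula give $e\le3f-6$. So the average number $2e/f$ of sides of a face is less than $6$, and some face has at most $5$ sides. In the monohedral case all faces then have $3$, $4$ or $5$ sides. The conjecture holds for $3$-gons by Section~\ref{sec:triangles}, and fails for $5$-gons by Theorems~\ref{thm:exists} and~\ref{thm:none}.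

The polyhedron of Theorem~\ref{thm:exists} is invariant under $G$, whose orbits on the faces are the two classes with normals in $GU$ and in $GV$. By Theorem~\ref{thm:none}, its full symmetry group is not transitive on faces. So there are exactly two orbits. A strictly convex monohedral polyhedron with only one orbit is itself isohedral and hence cannot be a counterexample; so two is the least possible number. \qed

\begin{thebibliography}{1}
\bibitem{acoptic}
\emph{Acoptic Polyhedra},
\url{http://faculty.washington.edu/moishe/branko/BG225.Acoptic%20polyhedra.parsed.pdf}.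
\end{thebibliography}

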